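# Match-Boundedness over All Strings Is Undecidable

## 1. The rule $ab\to ba$ with heights

Take the alphabet $\{a,b\}$ and the single rule $ab\to ba$. We rewrite $aabb$, and every letter carries a number, its *height*. All heights start at $0$. When a rule is applied, every new letter receives the height $1+{}$(the smallest height among the letters that were replaced). Writing heights as subscripts, one derivation is

$$a_0\,\underline{a_0b_0}\,b_0\;\to\;\underline{a_0b_1}\,a_1b_0\;\to\;b_1a_1\,\underline{a_1b_0}\;\to\;b_1\,\underline{a_1b_1}\,a_1\;\to\;b_1b_2a_2a_1 .$$

The largest height is $2$. What happens for $a^nb^n$? Number the $a$'s from right to left and the $b$'s from left to right, and sort the string completely to $b^na^n$. The $i$-th $a$ crosses the $b$'s in the order $1,2,\dots,n$, and the $j$-th $b$ meets the $a$'s in the order $1,2,\dots,n$. Let $h(i,j)$ be the common height of the two letters just after the $i$-th $a$ has crossed the $j$-th $b$. Just before this crossing, the $a$ has the height from its crossing with $b$ number $j-1$, and the $b$ has the height from its crossing with $a$ number $i-1$. So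
$$h(i,j)=1+\min\{h(i,j-1),\,h(i-1,j)\},\qquad h(i,0)=h(0,j)=0,$$
and induction gives $h(i,j)=1+\min\{i-1,j-1\}=\min\{i,j\}$. In particular $a^nb^n$ produces the height $n$: over all strings, the heights of this system are unbounded.

On the other hand, start from $ab^k$. Then $i=1$ throughout and all heights are at most $1$, however large $k$ is. One letter may travel across an arbitrarily long string for the price of a single level, because it always meets a letter of height $0$. *Distance is cheap; repeated crossing is expensive.* The whole lecture rests on this observation.

**Definitions.** A *string rewrite system* (SRS) over a finite alphabet $\Sigma$ is a finite set $\mathcal R$ of rules $\ell\to r$ with $\ell,r\in\Sigma^*$ and $\ell\ne\epsilon$. A step replaces a factor $\ell$ (the *redex*) by $r$; a derivation is a finite sequence of steps. Consider the infinite alphabet $\Sigma\times\mathbb N$ and write the letter $(a,h)$ as $a_h$, with $h$ its *height*. The map $\mathrm{base}$ erases heights, and $\mathrm{lift}_0$ gives height $0$ to every letter. The system $\mathrm{match}(\mathcal R)$ over $\Sigma\times\mathbb N$ consists of all rules $\ell'\to r'$ such that $\mathrm{base}(\ell')\to\mathrm{base}(r')$ is a rule of $\mathcal R$ and every letter of $r'$ has height $1+\min\{\text{heights of letters of }\ell'\}$.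 For $L\subseteq\Sigma^*$ and $c\in\mathbb N$, the system $\mathcal R$ is *match-bounded for $L$ by $c$* if every letter has height at most $c$ whenever it occurs in a string $u$ with $\mathrm{lift}_0(t)\to^*_{\mathrm{match}(\mathcal R)}u$ for some $t\in L$. It is *match-bounded for $L$* if this holds for some $c\in\mathbb N$.

Heights are only bookkeeping: every $\mathcal R$-derivation from $t$ lifts in exactly one way to a $\mathrm{match}(\mathcal R)$-derivation from $\mathrm{lift}_0(t)$, by applying the same rules at the same places. In these terms, $\{ab\to ba\}$ is match-bounded by $1$ for the regular set $ab^*$, but it is not match-bounded for $\{a,b\}^*$.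

Two facts are given to us.

- (i) It is decidable, given an SRS $\mathcal R$, a regular set $L$ and $c\in\mathbb N$, whether $\mathcal R$ is match-bounded for $L$ by $c$.
- (ii) It is undecidable, given an SRS $\mathcal R$ and a regular set $L$, whether $\mathcal R$ is match-bounded for $L$.

The source of our problem, "Proving Termination of Rewrite Systems using Bounds", leaves open whether (ii) remains undecidable in the special case where $L$ is the set of all strings. So we ask: *given $\Sigma$ and an SRS $\mathcal R$ over $\Sigma$, is it decidable whether $\mathcal R$ is match-bounded for $\Sigma^*$?*

## 2. The undecidability theorem and its refinements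

Recall that a problem is in $\Sigma^0_1$ if some algorithm halts exactly on its yes-instances. It is $\Sigma^0_1$-complete if moreover every $\Sigma^0_1$ problem reduces to it by a computable map of instances (a many-one reduction).

**Turing machine convention.** $M=(Q,\Gamma,\sqcup,q_0,\delta)$ has one tape with cells $0,1,2,\dots$ and a partial function $\delta:Q\times\Gamma\rightharpoonup Q\times\Gamma\times\{-1,+1\}$; the last component $-1$ is a *left-move*, and $+1$ is a *right-move*. The machine starts in state $q_0$ on cell $0$ of the blank tape. Call this configuration $C_0$, and let $C_0,C_1,\dots$ be the run. $M$ halts in a configuration if $\delta$ is undefined there or if it would move left from cell $0$. If $M$ halts, $C_T$ denotes the last configuration. Halting on blank tape is $\Sigma^0_1$-complete.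

**Theorem A.** From a deterministic Turing machine $M$ one can compute a finite alphabet $\Sigma$ and an SRS $\mathcal R_M$ over $\Sigma$, all of whose rules satisfy $|\ell|=|r|=2$, such that $M$ halts on blank tape iff $\mathcal R_M$ is match-bounded for $\Sigma^*$. Hence match-boundedness for $\Sigma^*$ is undecidable. It is $\Sigma^0_1$-complete.

**Theorem B.**

1. The problem stays $\Sigma^0_1$-complete for SRSs with $|\ell|=|r|=2$ for all rules that are terminating with derivations of length $O(n^2)$ from strings of length $n$.
2. It stays $\Sigma^0_1$-complete for length-preserving, terminating (with $O(n^2)$ derivations) SRSs over any one fixed finite alphabet with at least two letters, e.g. $\{0,1\}$.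
3. Both restrictions are sharp. If $|\Sigma|\le1$, then $\mathcal R$ is match-bounded for $\Sigma^*$ iff every right-hand side is $\epsilon$. If all left-hand sides have length $1$, then $\mathcal R$ is match-bounded for $\Sigma^*$ iff the digraph $\{(a,b): a\to r\in\mathcal R,\ b\text{ occurs in }r\}$ is acyclic. Both conditions are decidable.
4. There is no computable $f$ such that every match-bounded $\mathcal R$ (for $\Sigma^*$), even in the classes of 1 or 2, is match-bounded by $f(\mathcal R)$.
5. For systems in the classes of 1 and 2, linear derivational complexity is also undecidable.

Here an SRS has *linear derivational complexity* if, for some constant $K$, every derivation from a string of length $n$ has at most $Kn$ steps. Completeness on a restricted class means that the reduction only produces systems of that class and that the semi-decision procedure works for its members.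

## 3. One letter, and left-hand sides of length one

The smallest cases can be settled by hand. They are exactly part 3 of Theorem B.

**One letter.** If $\Sigma=\emptyset$ there are no rules, all heights are $0$, and the condition on right-hand sides holds vacuously. Let $\Sigma=\{a\}$. If all right-hand sides are $\epsilon$, no letter is ever created, and all heights are $0$. Otherwise there is a rule $a^i\to a^k$ with $i,k\ge1$. We claim, by induction on $h$: for every $m\ge1$ some $\mathrm{lift}_0(a^n)$ rewrites to a string with the factor $(a_h)^m$. For $h=0$ take $n=m$. Given the claim for $h$, produce a factor $(a_h)^{i\lceil m/k\rceil}$ and rewrite each of its $\lceil m/k\rceil$ consecutive factors $(a_h)^i$ to $(a_{h+1})^k$. This yields $k\lceil m/k\rceil\ge m$ adjacent letters $a_{h+1}$. So all heights occur, and $\mathcal R$ is not match-bounded.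

**Left-hand sides of length one.** A letter $a_h$ is replaced by letters $b_{h+1}$, where $(a,b)$ is an edge of the digraph. So a letter of height $h$ is the end of a walk of length $h$ through its ancestors. Conversely, every edge can be realized regardless of context, so any walk of length $h$ from $a$ can be followed from the one-letter string $a$ and gives a letter of height $h$. The attainable heights are therefore exactly the lengths of walks. In a finite digraph these are bounded iff there is no cycle.

Both conditions are visibly decidable. Once we have undecidability with $|\ell|=|r|=2$ and over two-letter alphabets, the two restrictions are sharp, as stated in part 3.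

## 4. A sweeping simulator and the garbage that defeats it

We want to reduce the halting problem. Section 1 suggests a simulation by *sweeps*: a single special letter, the sweeper, runs back and forth across a tape between end markers $\vdash$ and $\dashv$, performing a step of $M$ when it passes the head. Each sweep costs a constant amount of height no matter how long the tape is, so the number of sweeps measures the length of the computation.

To fix ideas, write a tape item $c$ as $c^{\mathsf l}$ when it lies to the left of the sweeper and as $c^{\mathsf r}$ when it lies to the right. A head in state $q$ on a cell with symbol $\gamma$ is the item $(q,\gamma)$. Let $R$ be the sweeper going right and $B$ the sweeper going back. The rules $R\,\gamma^{\mathsf r}\to\gamma^{\mathsf l}R$ and $\gamma^{\mathsf l}B\to B\,\gamma^{\mathsf r}$ pass a cell. Right-moves are done on the way right by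
$$R\,(q,\gamma)^{\mathsf r}\to(\gamma')^{\mathsf l}R^p,\qquad R^p\gamma_1^{\mathsf r}\to(p,\gamma_1)^{\mathsf l}R,$$
left-moves are done symmetrically on the way back, a head whose move has the other direction is passed unchanged, and the turns are $R\dashv\;\to B\dashv$ and $\vdash B\to\;\vdash R$.

From the honest strings $\vdash R\,(q_0,\sqcup)^{\mathsf r}(\sqcup^{\mathsf r})^{e-1}\dashv$ this behaves well. Suppose that $M$ halts after $T$ steps. Two consecutive completed passes, right then left, perform at least one step as long as the machine is not yet in $C_T$. So after at most $2T$ passes the tape holds $C_T$ (unless the sweeper was stuck earlier for lack of room), and at the latest the second pass after that gets stuck: $\delta$ is undefined, or $B^p$ stands next to $\vdash$. Hence there are at most $2T+2$ passes and $2T+1$ turns. A pass touches each position at most twice and a turn touches it at most once, so the heights are bounded independently of $e$.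

But $\Sigma^*$ contains dishonest strings. Already the three-letter string $\vdash R\dashv$, with no tape at all, gives
$$\vdash_0R_0\dashv_0\;\to\;\vdash_0B_1\dashv_1\;\to\;\vdash_1R_1\dashv_1\;\to\;\vdash_1B_2\dashv_2\;\to\;\vdash_2R_2\dashv_2\;\to\cdots$$
so this system is *never* match-bounded for $\Sigma^*$, whatever $M$ does. Insisting that a sweeper must see a head does not help. Let $\delta(q_0,\sqcup)$ be undefined and $\delta(q,\sqcup)=(q,\sqcup,+1)$. This $M$ halts on blank tape at once. Yet from $\vdash R\,(q,\sqcup)^{\mathsf r}(\sqcup^{\mathsf r})^n\dashv$ the sweeper makes $n$ round trips, each moving the head by one cell. Every round trip rewrites every position, so it raises the minimum height by at least $1$, and height $n$ is reached.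

This is the exact point of failure: "$M$ halts on blank tape" says nothing about a computation that starts from a configuration written down in an arbitrary string, and local rules cannot check where a configuration came from.

The way past it is not to check the past but to create it. *Force the sweeper, in every complete left-to-right sweep, to start a fresh simulation of $M$ from blank tape, and let it get stuck as soon as any simulation halts.* Garbage on the tape may still contain other simulations, even immortal ones. They can only stop the sweeper, never keep it alive. A sweeper that survives a few turns has planted an honest run itself, and that run kills it after about $2T$ further sweeps.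

To plant again and again we need planting sites: a supply of letters $\star$ ("seeds"), each followed by blank space. A sweep uses up exactly one seed, turning it into a wall $\#$. Exactly one, because in the non-halting case $n$ seeds must last for $n$ sweeps.

## 5. The system $\mathcal R_M$

Let $\mathcal C=\Gamma\cup(Q\times\Gamma)\cup\{\#,\star\}$ be the set of *contents*; those in $\Gamma\cup(Q\times\Gamma)$ are *cell contents*. For each $c\in\mathcal C$ take two letters $c^{\mathsf l},c^{\mathsf r}$, giving disjoint sets $\mathcal C^{\mathsf l},\mathcal C^{\mathsf r}$. The *sweepers* are
$$\mathcal S=\{S,D,A,V,B\}\cup\{S^p,D^p,B^p:p\in Q\}.$$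
Here $S$ is seeking a seed, $A$ has just activated one, $V$ verifies that the following stretch is blank, and $D$ is done for this sweep; these and $S^p,D^p$ are *right-type*. $B$ and $B^p$ go back and are *left-type*. A superscript $p$ means that the sweeper carries a head in state $p$. Put $\Sigma=\mathcal C^{\mathsf l}\cup\mathcal C^{\mathsf r}\cup\mathcal S\cup\{\vdash,\dashv\}$, a disjoint union. The rules are, for all $X\in\{S,D\}$, $\gamma\in\Gamma$, $p,q\in Q$:

- (1) $X\,\gamma^{\mathsf r}\to\gamma^{\mathsf l}X$
- (2) $X\,(q,\gamma)^{\mathsf r}\to(\gamma')^{\mathsf l}X^p$ if $\delta(q,\gamma)=(p,\gamma',+1)$
- (3) $X\,(q,\gamma)^{\mathsf r}\to(q,\gamma)^{\mathsf l}X$ if $\delta(q,\gamma)$ is a left-move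
- (4) $X^p\,\gamma^{\mathsf r}\to(p,\gamma)^{\mathsf l}X$
- (5) $X\,\#^{\mathsf r}\to\#^{\mathsf l}X$
- (6) $S\,\star^{\mathsf r}\to\#^{\mathsf l}A$, and $D\,\star^{\mathsf r}\to\star^{\mathsf l}D$
- (7) $A\,\sqcup^{\mathsf r}\to(q_0,\sqcup)^{\mathsf l}V$; $\;V\,\sqcup^{\mathsf r}\to\sqcup^{\mathsf l}V$; $\;V\,\#^{\mathsf r}\to\#^{\mathsf l}D$; $\;V\,\star^{\mathsf r}\to\star^{\mathsf l}D$
- (8) (right turn) $D\dashv\;\to B\dashv$ and $V\dashv\;\to B\dashv$
- (9) $c^{\mathsf l}B\to B\,c^{\mathsf r}$ for $c\in\Gamma\cup\{\#,\star\}$
- (10) $(q,\gamma)^{\mathsf l}B\to B^p(\gamma')^{\mathsf r}$ if $\delta(q,\gamma)=(p,\gamma',-1)$; $\;(q,\gamma)^{\mathsf l}B\to B\,(q,\gamma)^{\mathsf r}$ if $\delta(q,\gamma)$ is a right-move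
- (11) $\gamma^{\mathsf l}B^p\to B\,(p,\gamma)^{\mathsf r}$
- (12) (left turn) $\vdash B\to\;\vdash S$

Rules (8) and (12) are *turns*; all others are *passing rules*. Reading through the list one checks the following. All sides have length $2$. Every left-hand side contains exactly one sweeper. Right-type sweepers act only on their right neighbor, left-type ones only on their left neighbor. Distinct rules have distinct left-hand sides. A passed $\#$ stays $\#$, a passed $\star$ becomes $\star$ or $\#$, cell contents become cell contents, and no $\star$ is ever created. What is *absent* matters as much: $S$, $A$ and carrying sweepers cannot turn, no rule passes a head with $\delta$ undefined, and a carrying sweeper can act only on a symbol of $\Gamma$.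

**A run by hand.** Let $\delta(q_0,\sqcup)=(p,x,+1)$ and let $\delta(p,\sqcup)$ be undefined, so $T=1$. The right column lists the heights position by position.

| string | heights |
|---|---|
| $\vdash S\star^{\mathsf r}\sqcup^{\mathsf r}\sqcup^{\mathsf r}\dashv$ | $0,0,0,0,0,0$ |
| $\vdash\#^{\mathsf l}A\sqcup^{\mathsf r}\sqcup^{\mathsf r}\dashv$ | $0,1,1,0,0,0$ |
| $\vdash\#^{\mathsf l}(q_0,\sqcup)^{\mathsf l}V\sqcup^{\mathsf r}\dashv$ | $0,1,1,1,0,0$ |
| $\vdash\#^{\mathsf l}(q_0,\sqcup)^{\mathsf l}\sqcup^{\mathsf l}V\dashv$ | $0,1,1,1,1,0$ |
| $\vdash\#^{\mathsf l}(q_0,\sqcup)^{\mathsf l}\sqcup^{\mathsf l}B\dashv$ | $0,1,1,1,1,1$ |
| $\vdash\#^{\mathsf l}(q_0,\sqcup)^{\mathsf l}B\sqcup^{\mathsf r}\dashv$ | $0,1,1,2,2,1$ |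
| $\vdash\#^{\mathsf l}B(q_0,\sqcup)^{\mathsf r}\sqcup^{\mathsf r}\dashv$ | $0,1,2,2,2,1$ |
| $\vdash B\#^{\mathsf r}(q_0,\sqcup)^{\mathsf r}\sqcup^{\mathsf r}\dashv$ | $0,2,2,2,2,1$ |
| $\vdash S\#^{\mathsf r}(q_0,\sqcup)^{\mathsf r}\sqcup^{\mathsf r}\dashv$ | $1,1,2,2,2,1$ |
| $\vdash\#^{\mathsf l}S(q_0,\sqcup)^{\mathsf r}\sqcup^{\mathsf r}\dashv$ | $1,2,2,2,2,1$ |
| $\vdash\#^{\mathsf l}x^{\mathsf l}S^p\sqcup^{\mathsf r}\dashv$ | $1,2,3,3,2,1$ |
| $\vdash\#^{\mathsf l}x^{\mathsf l}(p,\sqcup)^{\mathsf l}S\dashv$ | $1,2,3,3,3,1$ |

Now no rule applies: $S$ has found no seed and may not turn. The string $\vdash S\dashv$, the analogue of the killer string of Section 4, is stuck from the start for the same reason.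

## 6. Splitting an arbitrary string into one-sweeper blocks

An arbitrary string may contain many sweepers, and letters in absurd places. This section shows that distinct sweepers never interfere. This is what the tags $\mathsf l,\mathsf r$ are for.

Let $W=\{\vdash,\epsilon\}\,(\mathcal C^{\mathsf l})^*\,\mathcal S\,(\mathcal C^{\mathsf r})^*\,\{\dashv,\epsilon\}$ be the set of *block words*. In $t\in\Sigma^*$, attach to each sweeper occurrence the maximal interval around it that spells a block word with that sweeper as its $\mathcal S$-letter: the maximal run of $\mathcal C^{\mathsf l}$-letters to its left, then $\vdash$ if present, and the maximal run of $\mathcal C^{\mathsf r}$-letters to its right, then $\dashv$ if present. For example, in $t=x^{\mathsf r}\vdash x^{\mathsf l}S\sqcup^{\mathsf r}x^{\mathsf l}D\dashv$ the intervals are $\vdash x^{\mathsf l}S\sqcup^{\mathsf r}$ and $x^{\mathsf l}D\dashv$, and the first letter $x^{\mathsf r}$ is outside. After the step $S\sqcup^{\mathsf r}\to\sqcup^{\mathsf l}S$, the sweeper $S$ stands next to the other block's $x^{\mathsf l}$ and has no rule for it.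

**The intervals are pairwise disjoint.** Each interval contains only one sweeper, so only intervals of consecutive sweepers could meet. If $s_1ws_2$ shows two consecutive sweepers with the string $w$ between them, the first takes from $w$ a prefix in $(\mathcal C^{\mathsf r})^*\{\dashv,\epsilon\}$, and the second a suffix in $\{\vdash,\epsilon\}(\mathcal C^{\mathsf l})^*$. These use disjoint sets of letters, so they do not overlap.

**Lemma 1 (blocks).** Fix the intervals of $t$. In every string $u$ reachable from $t$, every interval spells a block word (with the same markers present), the letters outside all intervals are as in $t$, and every redex of $u$ lies inside one interval.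

**Proof.** A rule applied inside an interval maps a block word to a block word with the same markers: passing rules move the sweeper over one content and switch its tag accordingly, and turns only change the sweeper. So, by induction along the derivation, it suffices to show that if the first two properties hold for $u$, then every redex of $u$ lies inside one interval.

A redex contains a sweeper, which lies in some interval $I$. Suppose that the redex is not inside $I$, and let the sweeper be right-type. Then it is at the last position of $I$, and the next position $j$ carries a letter of $\mathcal C^{\mathsf r}\cup\{\dashv\}$. Since the last letter of $I$ in $u$ is not $\dashv$, the interval $I$ does not end with $\dashv$ in $t$ either. If $j$ lies outside all intervals, its letter is the same as in $t$, and by maximality of $I$ in $t$ that letter is not in $\mathcal C^{\mathsf r}\cup\{\dashv\}$, a contradiction. If $j$ lies in another interval $I'$, it is the first position of $I'$, and the first letter of a block word is in $\{\vdash\}\cup\mathcal C^{\mathsf l}\cup\mathcal S$, a contradiction.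

For a left-type sweeper the argument is mirrored. The sweeper is the first letter of $I$, so $I$ has no marker $\vdash$ in $t$. The position before it carries a letter of $\mathcal C^{\mathsf l}\cup\{\vdash\}$. Outside all intervals this contradicts maximality in $t$. If the position is the last one of another interval, it contradicts the fact that the last letter of a block word is in $\{\dashv\}\cup\mathcal C^{\mathsf r}\cup\mathcal S$. $\blacksquare$

Hence a derivation from $t$ is an interleaving of independent derivations of its blocks. Heights inside an interval depend only on steps inside it, and letters outside all intervals keep height $0$. **It suffices to study derivations from single block words.** These are deterministic, since there is one sweeper and at most one applicable rule.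

## 7. Counting turns bounds the heights

This section turns "distance is cheap" into an inequality. For a block word, let its *content* be the sequence $c_1\dots c_k$ of its $\mathcal C$-letters without the tags. A passing step moves the sweeper past one of them, possibly changing it. The number $k$ is constant, so we may speak of content indices throughout a derivation.

Let a derivation from a block word contain $N$ turns. They cut it into $N+1$ *phases* (possibly empty) of passing steps. After a right turn the sweeper is left-type until a left turn, and conversely, because passing rules keep the type. So each phase goes in one direction, and right turns and left turns alternate. A phase between two consecutive turns is a *complete sweep*. A right turn happens next to $\dashv$ and a left turn next to $\vdash$, so in a complete sweep the sweeper passes all of $c_1,\dots,c_k$.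

**Lemma 2.** In such a derivation, lifted by $\mathrm{lift}_0$, all heights are at most $3N+2$.

**Proof.** All rules replace two letters by two letters, so positions persist. When a rewrite touches position $i$, the new height there is $1+\min\le1+{}$(old height at $i$). So the height at position $i$ is at most the number of rewrites touching $i$. Within one phase the sweeper moves monotonically, so passing steps touch position $i$ at most twice, when the sweeper arrives and when it leaves. Each turn touches it at most once. The total is at most $2(N+1)+N=3N+2$. $\blacksquare$

## 8. Every complete right sweep plants a run from $C_0$

Now comes the heart of the construction: surviving a right sweep forces an honest initial configuration into the string.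

**Lemma 3 (planting).** Every complete right sweep applies the rule $S\,\star^{\mathsf r}\to\#^{\mathsf l}A$ exactly once. Suppose it does so at content index $j$. After the sweep there is $j'>j+1$ such that $c_j=\#$, $c_{j+1}=(q_0,\sqcup)$, $c_{j+2}=\dots=c_{j'-1}=\sqcup$, and either $j'=k+1$ or $c_{j'}\in\{\#,\star\}$.

**Proof.** The sweep starts in $S$ (after rule (12)) and ends in $D$ or $V$ (before rule (8)). From $S$ and the $S^p$ one leaves the set $\{S\}\cup\{S^p:p\in Q\}$ only by the first rule of (6), to $A$. From $A$ one can only go to $V$; from $V$ only to $V$ or $D$; from $D,D^p$ only to $D,D^p$. So the rule is used exactly once. Since $A$ cannot turn and the sweep is completed, $A$ must pass a next content, which can only be $\sqcup$ and becomes $(q_0,\sqcup)$. In $V$ only blanks are passed, unchanged, until $\#$ or $\star$ is met and passed unchanged, or $\dashv$ is reached. Let $j'$ be the index of that $\#$ or $\star$, or $k+1$ in the last case. The rest of the sweep changes only contents of index larger than $j'$. $\blacksquare$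

In this situation, call the indices $j+1,\dots,j'-1$ the *sector*, with $e=j'-j-1\ge1$ cells. From then on $c_j=\#$ forever, $c_{j'}\in\{\#,\star\}$ forever (if $j'\le k$), and the sector contains cell contents, by the remarks after the rules.

**Definition.** The sector *encodes* $C_m$ if $C_m$ has its head on a cell $<e$, all cells $\ge e$ of $C_m$ are blank, and the sector contents are the cells $0,\dots,e-1$ of $C_m$, with the head cell written as $(q,\gamma)$.

After the sweep of Lemma 3 the sector encodes $C_0$. In the run of Section 5 we had $j=1$, $j'=4=k+1$, $e=2$; after the last step shown, the sector reads $x\,(p,\sqcup)$ and encodes $C_1$. (That last sweep is not complete.) The next lemma says that later sweeps carry the run on faithfully or do not get completed at all.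

**Lemma 4 (following the run).** Suppose the sector encodes $C_m$, with head on cell $h$ and head content $(q,\gamma)$, at the start of a complete sweep.

- (a) $\delta(q,\gamma)$ is defined.
- (b) Right sweep: if $\delta(q,\gamma)$ is a right-move, then $h+1<e$ and the sector encodes $C_{m+1}$ afterwards; if it is a left-move, the sector still encodes $C_m$.
- (c) Left sweep: if $\delta(q,\gamma)$ is a left-move, then $h\ge1$ and the sector encodes $C_{m+1}$ afterwards; if it is a right-move, the sector still encodes $C_m$.

**Proof for a right sweep.** After passing $c_j=\#$ the sweeper is some $X\in\{S,D\}$, because the only rules passing $\#^{\mathsf r}$ are $X\#^{\mathsf r}\to\#^{\mathsf l}X$ and $V\#^{\mathsf r}\to\#^{\mathsf l}D$. It passes $\Gamma$-cells unchanged by rule (1) up to the head cell. Passing the head cell requires rule (2) or (3), so $\delta(q,\gamma)$ is defined. For a right-move, the head cell becomes $\gamma'$ and the sweeper becomes $X^p$, which cannot turn and can act only on a letter $\gamma_1^{\mathsf r}$ with $\gamma_1\in\Gamma$. As the sweep is completed, the next item is a $\Gamma$-cell. It is therefore neither $\dashv$ nor $c_{j'}\in\{\#,\star\}$, so it lies in the sector and $h+1<e$. By rule (4) this cell receives the head, and the sweeper becomes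 $X$ again, which passes the remaining $\Gamma$-cells unchanged. So the sector encodes $C_{m+1}$; cells $\ge e$ were not touched by the step of $M$. For a left-move, rule (3) is used and nothing in the sector changes.

**Proof for a left sweep.** The sweeper enters the sector from the right as $B$: either directly after rule (8), or after passing $c_{j'}\in\{\#,\star\}$, which only $B$ can pass, remaining $B$. It passes $\Gamma$-cells by rule (9) up to the head cell, and passing the head cell requires rule (10), so $\delta(q,\gamma)$ is defined. For a left-move the head cell becomes $\gamma'$ and the sweeper $B^p$, which cannot turn and can act only on a $\Gamma$-cell. Hence the next content to the left is not $c_j=\#$, so $h\ge1$. By rule (11) cell $h-1$ receives the head, and $B$ passes the remaining cells of the sector unchanged. The sector encodes $C_{m+1}$. For a right-move nothing in the sector changes. $\blacksquare$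

## 9. A halting machine allows at most $2T+3$ turns

Let $M$ halt after $T$ steps, and take a derivation from a block word with $N$ turns. **Claim: $N\le2T+3$.**

**Step 1: find an honest sector early.** We may assume $N>3$. Turns alternate, so turn number 2 or turn number 3 is a right turn preceded by a left turn. It ends a complete right sweep, and by Lemma 3 there is then a sector encoding $C_0$.

**Step 2: let the sector run out.** Each later turn ends a further complete sweep, and these alternate left, right, left, and so on. Suppose there were at least $2T+1$ of them. By Lemma 4 the sector encodes some $C_m$ after each of them, $m$ never decreases, and $m\le T$ since $C_T$ is the last configuration. In every pair (left, right) that starts with $m<T$, the number $m$ increases by at least $1$: if $C_m$ makes a left-move, the left sweep performs it; if it makes a right-move, the left sweep leaves $C_m$ unchanged and the right sweep performs it. So after $2T$ of these sweeps $m=T$. The next complete sweep is a left sweep. But in $C_T$ either $\delta$ is undefined, contradicting Lemma 4(a), or there is a left-move with $h=0$, contradicting Lemma 4(c).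

Hence at most $2T$ turns follow turn number 2 or 3, and $N\le2T+3$. By Lemma 2 all heights in derivations from block words are at most $3(2T+3)+2$, and by Lemma 1 the same bound holds for all strings: $\mathcal R_M$ is match-bounded for $\Sigma^*$ by $6T+11$.

## 10. A non-halting machine allows arbitrarily many sweeps

Let $M$ not halt. We need strings on which the sweeper survives long, so we supply many seeds, each with enough blank room. For $n\ge1$ let
$$w_n=\;\vdash S\,\bigl(\star^{\mathsf r}(\sqcup^{\mathsf r})^{2n}\bigr)^n\dashv .\tag{13}$$
A *double sweep* is a right pass from $\vdash$ to $\dashv$, rule (8), a left pass, and rule (12).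

**Claim.** From $w_n$, $n$ consecutive double sweeps can be performed.

**Step 1: what a double sweep does.** We show by induction that at the start of the $i$-th double sweep ($1\le i\le n$) the word is $\vdash S\cdots\dashv$ with all contents to the right of the sweeper, groups $1,\dots,i-1$ consist of $\#$ followed by $2n$ cells encoding some $C_m$, and groups $i,\dots,n$ are still $\star\sqcup^{2n}$. For $i=1$ this is $w_n$. In the right pass, the sweeper passes groups $1,\dots,i-1$ in state $S$ or $S^p$, performing their right-moves. At group $i$ it applies $S\star^{\mathsf r}\to\#^{\mathsf l}A$, then creates $(q_0,\sqcup)$ and passes $2n-1$ blanks in $V$. If $i<n$ it passes the next $\star$, becoming $D$, passes all remaining groups unchanged, and turns in $D$; if $i=n$ it turns in $V$. The left pass crosses groups $n,\dots,i+1$ unchanged by rule (9) and performs the left-moves in groups $i,\dots,1$, and rule (12) ends the double sweep. The induction hypothesis holds for $i+1$.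

**Step 2: no rule application fails.** $\delta$ is always defined and no left-move from cell $0$ occurs, as $M$ does not halt. There is always enough room: group $s$ is activated in right pass $s$, and up to the end of double sweep $n$ it takes part in $n-s$ further right passes and $n-s+1$ left passes. Each of these advances it by at most one step, since the sweeper leaves the head behind after moving it. So only configurations $C_m$ with $m\le2(n-s)+1\le2n-1$ occur. Their head is on a cell $\le2n-1$, inside the $2n$ cells of the group, and a carrying sweeper always finds the $\Gamma$-cell it needs. This proves the claim.

**Step 3: each double sweep raises the minimum height.** Lift $w_n$ by $\mathrm{lift}_0$, and let $a_i$ be the minimum height in the string after $i$ double sweeps; $a_0=0$. During the next double sweep all heights stay $\ge a_i$, so each rewrite yields heights $\ge a_i+1$. Every position is rewritten at least once: the positions between the markers by the passes, $\dashv$ by rule (8), $\vdash$ by rule (12). Hence $a_{i+1}\ge a_i+1$, and $a_n\ge n$. As $n$ is arbitrary, $\mathcal R_M$ is not match-bounded for $\Sigma^*$.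

**Proof of Theorem A.** By Sections 9 and 10, $M$ halts on blank tape iff $\mathcal R_M$ is match-bounded for $\Sigma^*$. The system is computable from $M$, and all its rules satisfy $|\ell|=|r|=2$. So the problem is undecidable, and $\Sigma^0_1$-hard under many-one reductions. For membership in $\Sigma^0_1$, use fact (i) with $L=\Sigma^*$: test $c=0,1,2,\dots$ in turn and stop when $\mathcal R$ is match-bounded for $\Sigma^*$ by $c$. This halts exactly on the match-bounded systems, so the problem is $\Sigma^0_1$-complete. $\blacksquare$

## 11. Seeds bound the length of derivations

For part 1 of Theorem B it remains to show that $\mathcal R_M$ terminates with $O(n^2)$ steps, whether $M$ halts or not. The reason is that seeds are consumed and never created.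

Consider a block word of length $m$ with $d\le m-1$ occurrences of $\star$ in its content. Every right turn except possibly the first ends a complete right sweep, which destroys a $\star$ by Lemma 3. So there are at most $d+1$ right turns, and, by alternation, at most $d+2$ left turns. Hence the number of turns satisfies $N\le2d+3\le2m+1$. Each phase has at most $m$ passing steps, so the derivation has at most
$$(N+1)m+N\tag{14}$$
steps, which is at most $(2m+2)m+2m+1\le7m^2$. By Lemma 1 a derivation from a string of length $n$ consists of derivations of its disjoint blocks, whose lengths sum to at most $n$. So it has at most $7n^2$ steps, and in particular $\mathcal R_M$ terminates. With Theorem A this proves part 1.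

## 12. Coding into two letters

Part 2 fixes the alphabet. Let $\Delta$ be any finite alphabet with at least two letters; after renaming, $\{0,1\}\subseteq\Delta$. Write $\mathcal R=\mathcal R_M$. Let $j\ge1$ with $2^j\ge|\Sigma|$, choose distinct $y_a\in\{0,1\}^j$ for $a\in\Sigma$, and put
$$\varphi(a)=1^{j+1}\,0\,y_a\,0,\qquad\mu=|\varphi(a)|=2j+3 .\tag{15}$$
Extend $\varphi$ to strings letter by letter, and let $\varphi(\mathcal R)=\{\varphi(\ell)\to\varphi(r):\ell\to r\in\mathcal R\}$ over $\Delta$. For two letters $a,b$ with $j=1$, $y_a=0$, $y_b=1$ we get $\varphi(a)=11000$ and $\varphi(b)=11010$, and $ab\to ba$ becomes $1100011010\to1101011000$. The danger is again garbage: strings over $\Delta$ need not be of the form $\varphi(s)$. The block $1^{j+1}$ prevents misreadings.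

**Step 1: distinct codeword occurrences in a string are disjoint.** Number the positions of a codeword $0,\dots,2j+2$; positions $j+1$ and $2j+2$ carry $0$. If a second codeword began at relative position $d$ with $1\le d\le2j+2$, the positions $d,\dots,d+j$ (as far as they lie in the first codeword) would carry $1$. If $d\le j+1$, this range contains $j+1$; if $d\ge j+2$, it contains $2j+2$. Both are contradictions.

**Step 2: codeword positions are invariant.** Let $P(x)$ be the set of starting positions of codeword occurrences in $x\in\Delta^*$. If $x\to_{\varphi(\mathcal R)}x'$, two adjacent codewords are replaced by two codewords at the same positions. Any other codeword occurrence of $x$ is disjoint from them by Step 1 and hence persists, so $P(x)\subseteq P(x')$. The same argument with $x$ and $x'$ exchanged (going back also replaces two adjacent codewords by two codewords) gives $P(x')\subseteq P(x)$.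

**Step 3: decode, with heights.** Group $P(x)$ into maximal chains $p,p+\mu,p+2\mu,\dots$; each chain decodes to a string over $\Sigma$. In the example with $j=1$, the string $0\,11000\,11010\,1\,11010$ has codewords at positions $1,6,12$, and its chains $\{1,6\}$ and $\{12\}$ decode to $ab$ and $b$. Every redex consists of two codewords at distance $\mu$, so it lies in one chain and corresponds to a redex of the decoded string. By induction along $\mathrm{match}(\varphi(\mathcal R))$-derivations from $\mathrm{lift}_0(x)$, all letters of a codeword occurrence have equal height: initially $0$, and a rewritten pair of codewords gets one common height. Assigning this height to the decoded letter turns the derivation into independent $\mathrm{match}(\mathcal R)$-derivations of the decoded strings, since the minima are the same. Letters outside codewords are never rewritten and keep height $0$.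

**Step 4: encode.** For $s\in\Sigma^*$ we have $P(\varphi(s))=\{0,\mu,\dots,(|s|-1)\mu\}$: these occurrences cover the whole string, and any further one would overlap one of them, against Step 1. So $\varphi(s)$ decodes to $s$, and every $\mathrm{match}(\mathcal R)$-derivation from $\mathrm{lift}_0(s)$ is simulated step by step from $\mathrm{lift}_0(\varphi(s))$ with the same heights.

By Steps 3 and 4, for every $c$, the system $\varphi(\mathcal R)$ is match-bounded for $\Delta^*$ by $c$ iff $\mathcal R$ is match-bounded for $\Sigma^*$ by $c$. The system $\varphi(\mathcal R)$ is length-preserving. Its derivations from a string of length $n$ consist of $\mathcal R$-derivations from decoded strings of total length at most $n/\mu$, so it inherits termination and the $O(n^2)$ bound. With Theorem A this proves hardness over $\Delta$; membership in $\Sigma^0_1$ is shown as in the proof of Theorem A. This is part 2. Part 3 was proved in Section 3; since part 1 uses $|\ell|=|r|=2$ and part 2 covers $|\Delta|=2$, both restrictions are sharp.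

## 13. No computable bound, and linear derivational complexity

**Part 4.** If such an $f$ existed for one of the classes of parts 1 and 2, then an $\mathcal R$ in that class would be match-bounded for $\Sigma^*$ iff it is match-bounded for $\Sigma^*$ by $f(\mathcal R)$. The latter is decidable by fact (i). Applied to the systems $\mathcal R_M$, or to $\varphi(\mathcal R_M)$, this would decide whether $M$ halts on blank tape, contradicting parts 1 and 2.

**Part 5.** We show that $\mathcal R_M$ has linear derivational complexity iff $M$ halts. Suppose first that $M$ halts after $T$ steps. A block of length $m$ then has derivations of at most $(N+1)m+N$ steps by (14), with $N\le2T+3$ by Section 9, hence of at most $(2T+4)m+2T+3\le(4T+7)m$ steps. Summing over disjoint blocks, derivations from strings of length $n$ have at most $(4T+7)n$ steps.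

Now suppose that $M$ does not halt. The string $w_n$ of (13) has $k=n(2n+1)$ contents and length $k+3\le2k$. By Section 10 it admits $n$ double sweeps, which contain at least $2nk\ge n\,|w_n|$ steps. As $n$ is arbitrary, no linear bound holds.

For $\varphi(\mathcal R_M)$ use the correspondence of Section 12. If $M$ halts, a derivation from $x$ consists of derivations from decoded strings of total length at most $|x|/\mu$, so it has at most $(4T+7)|x|$ steps. If $M$ does not halt, the string $\varphi(w_n)$ has length $\mu|w_n|$ and admits a derivation with at least $n|w_n|=\frac n\mu\,|\varphi(w_n)|$ steps, where $\mu$ does not depend on $n$, so no linear bound holds. Hence linear derivational complexity is undecidable in both classes. This completes the proof of Theorem B. $\blacksquare$
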